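\title{Incomparable generic Muchnik degrees between Cantor space and Baire space}

\begin{abstract}
Generic Muchnik reducibility compares the computational content of arbitrary structures by passing to a forcing extension in which they become countable. We show that there are incomparable generic Muchnik degrees between Cantor space $\mathcal C$ and Baire space $\mathcal B$. Our structures present, by positive information only, the points of compact spaces that are not Hausdorff. All of them lie below a single degree strictly below $\mathcal B$, and among them are antichains of every finite size and a strictly increasing $\omega_1$-chain.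
\end{abstract}

\section{Introduction}\label{sec:intro}

An \emph{$\omega$-copy} of a countably infinite structure is an isomorphic structure with universe $\omega$, identified with its atomic diagram. All languages in this paper are relational, with symbols coded by natural numbers in a fixed computable way, so an $\omega$-copy is a subset of $\omega$ and can serve as an oracle. For countable structures, $\mathcal A$ is \emph{Muchnik reducible} to $\mathcal A'$, written $\mathcal A\le_w\mathcal A'$, if every $\omega$-copy of $\mathcal A'$ computes an $\omega$-copy of $\mathcal A$. The computation may depend on the copy.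

An uncountable structure has no $\omega$-copies, but it acquires them in a forcing extension. For arbitrary structures, $\mathcal A$ is \emph{generically Muchnik reducible} to $\mathcal A'$, written $\mathcal A\le^*_w\mathcal A'$, if $\mathcal A\le_w\mathcal A'$ holds in some forcing extension of the universe in which both structures are countable. By Shoenfield absoluteness it then holds in every such extension. The \emph{generic Muchnik degrees} are the equivalence classes under $\equiv^*_w$.

\emph{Cantor space} $\mathcal C$ is the structure with universe $2^\omega$ and unary predicates $P_n$, where $P_n(X)$ holds iff $X(n)=1$. \emph{Baire space} $\mathcal B$ is the structure with universe $\omega^\omega$ and unary predicates $P_{n,m}$, where $P_{n,m}(X)$ holds iff $X(n)=m$. It is known that $\mathcal C<^*_w\mathcal B$. We answer the following question from \cite{GMR}.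

\begin{quote}
Are there structures $\mathcal M_0,\mathcal M_1$ with $\mathcal C\le^*_w\mathcal M_i\le^*_w\mathcal B$ for $i=0,1$ such that $\mathcal M_0\not\le^*_w\mathcal M_1$ and $\mathcal M_1\not\le^*_w\mathcal M_0$?
\end{quote}

To see what is being compared, pass to an extension in which the continuum of the ground model $V$ is countable. There a copy of $\mathcal C$ is a list of the subsets of $\omega$ that lie in $V$, and a copy of $\mathcal B$ is a list of the functions $\omega\to\omega$ that lie in $V$. Either list computes each single real of $V$, so the difference lies in the collections as wholes. Replacing $f$ by $\min(f,1)$ turns the second list into the first. In the other direction one would read an infinite set as the sequence of its gaps; but the first list also contains finite sets, no finite amount of information shows that a set is finite, and the translation may wait forever for its next value. The obstruction is compactness: a computation that halts on every oracle in $2^\omega$ takes finitely many values, while the values $f(m)$ for $f\in\omega^\omega$ are unbounded. Since compactness is a yes-or-no property, one might guess that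 there is little room between $\mathcal C$ and $\mathcal B$, or at best a chain of degrees that measures a single quantity. In fact there is room for two independent quantities.

\begin{theorem}\label{thm:main}
There are structures $\mathcal M_0,\mathcal M_1$ with $\mathcal C\le^*_w\mathcal M_i\le^*_w\mathcal B$ for $i=0,1$, $\mathcal M_0\not\le^*_w\mathcal M_1$ and $\mathcal M_1\not\le^*_w\mathcal M_0$.
\end{theorem}

The two structures belong to a family. Call $\mathcal J\subseteq\omega^\omega$ \emph{admissible} if it is nonempty, closed, and closed downward under the pointwise order. In Section~\ref{sec:structures} we attach a structure $\mathcal M_{\mathcal J}$ to every admissible $\mathcal J$. In Section~\ref{sec:arcs} we define admissible sets $\mathcal J_{\alpha,\beta}$, where each of $\alpha,\beta$ is a nonzero countable ordinal or the symbol $\infty$, which is larger than all ordinals; we write $\mathcal M_{\alpha,\beta}=\mathcal M_{\mathcal J_{\alpha,\beta}}$. Theorem~\ref{thm:main} will be proved with $\mathcal M_0=\mathcal M_{\omega,\infty}$ and $\mathcal M_1=\mathcal M_{\omega^2,\omega^2}$.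

\begin{theorem}\label{thm:more}
Let $\mathcal M_{\rm top}=\mathcal M_{\mathcal J}$ for $\mathcal J=\omega^\omega$.
\begin{enumerate}
\item[(1)] $\mathcal M_{\mathcal J}\le^*_w\mathcal M_{\rm top}<^*_w\mathcal B$ for every admissible $\mathcal J$. In particular, the join $\mathcal M_0\sqcup\mathcal M_1$ of $\mathcal M_0=\mathcal M_{\omega,\infty}$ and $\mathcal M_1=\mathcal M_{\omega^2,\omega^2}$ is strictly below $\mathcal B$.
\item[(2)] $\mathcal M_{\alpha,\beta}\le^*_w\mathcal M_{\alpha',\beta'}$ whenever $\alpha\le\alpha'$ and $\beta\le\beta'$, and $\mathcal C<^*_w\mathcal M_{\alpha,\beta}$ always.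
\item[(3)] For every $m\ge1$ there is an antichain of $m$ degrees strictly between $\mathcal C$ and $\mathcal M_{\rm top}$.
\item[(4)] The sequence $(\mathcal M_{\omega^\gamma,\infty})_{1\le\gamma<\omega_1}$ is strictly $<^*_w$-increasing.
\end{enumerate}
\end{theorem}

Whether the interval between $\mathcal C$ and $\mathcal B$ contains an infinite antichain is not settled here.

The proof has a topological half and a combinatorial half. Section~\ref{sec:G} introduces a countable space $G$, compact but not Hausdorff, whose points have a size in $\omega$, and shows by a short argument that Cantor space cannot parametrize it. The structure $\mathcal M_{\mathcal J}$ presents the sequences in $G^\omega$ whose sequence of sizes lies in $\mathcal J$. These spaces are still compact, and this keeps $\mathcal M_{\mathcal J}$ away from $\mathcal B$ (Section~\ref{sec:pieces}). The window lemma (Section~\ref{sec:window}) says that a reduction from $\mathcal M_{\mathcal J}$ can produce a suitably chosen point of $G$ only with the help of an input point whose position is bounded in advance and whose size lies in a window that we may push as far out as we like. Drawing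 an arc from each position to the size of the point there, we obtain a problem about arcs. The parameter $\alpha$ limits the arcs that pass over one number, and $\beta$ limits the arcs in one connected block (Section~\ref{sec:arcs}). Sections~\ref{sec:A} and~\ref{sec:B} show that neither kind of freedom can be bought with the other, and Section~\ref{sec:reductions} supplies the reductions needed for Theorem~\ref{thm:more}.

\section{Copies, lists and forcing}\label{sec:prelim}

We work in ZFC, and $V$ is the ground model. All structures below are defined in $V$, have size continuum there, and keep their ground-model universe in extensions. ``Copy'' means $\omega$-copy. For strings, $\sigma\subset\xi$ means that $\sigma$ is an initial segment of $\xi$, and $\lambda$ is the empty string. A \emph{list} of a set $S$ of functions on $\omega$ is an oracle coding a sequence whose set of terms is $S$; repetitions are allowed. An \emph{enumeration} of a set $A$ is a total function on $\omega$ with range $A$. A procedure that outputs, one after another, exactly the elements of an infinite set $A$ yields an enumeration of $A$: send $m$ to the $m$th output.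

The disjoint union $\mathcal A\sqcup\mathcal A'$ has its two parts named by unary predicates. A copy of it computes copies of both parts, and copies of both parts together compute a copy of it, so $\mathcal A\sqcup\mathcal A'$ is the join of $\mathcal A$ and $\mathcal A'$ under $\le^*_w$.

\begin{lemma}\label{lem:lists}
In an extension in which $2^\omega\cap V$ is countable, a copy of $\mathcal C$ computes a list of $2^\omega\cap V$, a list of $2^\omega\cap V$ computes a copy of $\mathcal C$, and a copy of $\mathcal B$ computes a list of $\omega^\omega\cap V$. Each of these oracles computes every real of $V$.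
\end{lemma}

\begin{proof}
An element $a$ of a copy of $\mathcal C$ gives the real whose $n$th bit is the truth value of $P_n(a)$. For an element $a$ of a copy of $\mathcal B$ and $n\in\omega$, search for the $m$ with $P_{n,m}(a)$. Given a list of $2^\omega\cap V$, let the $n$th listed real enter the copy of $\mathcal C$ once it is seen to differ from all reals listed before it; exactly the first occurrences enter. Finally, a given real of $V$ is one term of the list.
\end{proof}

We use the following textbook facts about a forcing notion $\mathbb P\in V$, with $p'\le p$ meaning that $p'$ extends $p$. The relation $p\Vdash\varphi$ is definable in $V$, and: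
\begin{itemize}
\item[(F1)] $p\Vdash\varphi$ iff $\varphi$ holds in $V[H]$ for every generic filter $H\ni p$;
\item[(F2)] if $\varphi$ holds in $V[H]$, then some $p\in H$ forces $\varphi$;
\item[(F3)] if $Y\in V$ and $p$ forces $\exists y\in Y\,\varphi(y)$, then every $p'\le p$ has an extension that forces $\varphi(y)$ for a specific $y\in Y$.
\end{itemize}

\section{A compact space that Cantor space cannot parametrize}\label{sec:G}

Let $Q$ be the set of finite subsets of $\omega$, viewed inside $2^\omega$ through characteristic functions $\chi_s$, and let $G=Q\cup\{z\}$ with $z$ a new point. The \emph{size} $|s|$ of $s\in Q$ is its cardinality, and $|z|=0$. Points of $G$ are described by two kinds of \emph{facts}: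
\begin{itemize}
\item for $\sigma\in2^{<\omega}$, the fact $[\sigma]$ holds of $s\in Q$ iff $\sigma\subset\chi_s$, and it does not hold of $z$;
\item for $n\in\omega$, the fact $\langle{>}n\rangle$ holds of $s\in Q$ iff $|s|>n$, and it holds of $z$.
\end{itemize}
Thus $z$ looks like an infinite set of which nothing is known but its infinitude. Let $N(g)$ be the set of facts that hold of $g$; it is infinite. Write $g_m\to g$ if every fact in $N(g)$ belongs to $N(g_m)$ for all but finitely many $m$. This is convergence in the topology generated by the facts. Limits need not be unique: the sets $\{m,m+1,\dots,2m\}$ converge to $\emptyset$, whose facts are the $[0^n]$, and also to $z$. The argument is driven by three kinds of sequences whose limit is unique. An \emph{initial segment} of a set $f\subseteq\omega$ is the set of its first $m$ elements for some $m$, and $\max\emptyset=-1$.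

\begin{lemma}\label{lem:unique}
\begin{itemize}
\item[(L1)] A constant sequence $g$ has the unique limit $g$. In particular, $N(g)$ determines $g$.
\item[(L2)] If $s\in Q$, $l_m>\max s$ and $l_m\to\infty$, then $s\cup\{l_m\}$ has the unique limit $s$.
\item[(L3)] If the $s_m$ are initial segments of one infinite set $f\subseteq\omega$ and $|s_m|\to\infty$, then $s_m$ has the unique limit $z$.
\end{itemize}
\end{lemma}

\begin{proof}
Because of the facts $[\sigma]$, if $g_m\to g'\in Q$, then $g_m\in Q$ for large $m$ and $g'$ is the limit of $g_m$ in $2^\omega$. Because of the facts $\langle{>}n\rangle$, a sequence in $Q$ converges to $z$ iff its sizes tend to infinity. So the constant sequence $z$ has no limit in $Q$, and a constant sequence $s\in Q$ has no limit but $s$; this is (L1). In (L2) the sizes are bounded, so the only candidate is the limit $s$ in $2^\omega$, and it is a limit: $[\sigma]\in N(s)$ holds of $s\cup\{l_m\}$ once $l_m\ge|\sigma|$, and $|s\cup\{l_m\}|>|s|$. In (L3) the limit in $2^\omega$ is $f\notin Q$, so no element of $Q$ is a limit, while $z$ is.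
\end{proof}

For compactness we select one limit of each sequence. Say that $g_m$ converges \emph{regularly} to $g$ if one of the following holds:
\begin{enumerate}
\item[(R1)] $g_m=z$ for large $m$, and $g=z$;
\item[(R2)] $g_m\in Q$ for large $m$, the sizes $|g_m|$ are bounded, and $g\in Q$ is the limit of $g_m$ in $2^\omega$;
\item[(R3)] $g_m\in Q$ for large $m$, $|g_m|\to\infty$, and $g=z$.
\end{enumerate}
Regular convergence passes to subsequences, and a constant sequence converges regularly only to its value.

\begin{lemma}\label{lem:regular}
Every sequence in $G$ has a regularly convergent subsequence. If $g_m$ converges regularly to $g$, then $g_m\to g$ and $|g|\le|g_m|$ for large $m$.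
\end{lemma}

\begin{proof}
If infinitely many terms equal $z$, we get (R1). Otherwise almost all terms are in $Q$. If their sizes are unbounded, a subsequence satisfies (R3). If they are bounded by $M$, a subsequence satisfies (R2), because $\{s\in Q:|s|\le M\}$ is closed in $2^\omega$ and hence compact. For the second statement, in (R1) and (R3) we have $|g|=|z|=0$, and each fact $\langle{>}n\rangle$ holds of almost all $g_m$. In (R2), each $[\sigma]\in N(g)$ holds of almost all $g_m$, and $g\subseteq g_m$ for large $m$, which gives the inequality and the facts $\langle{>}n\rangle\in N(g)$.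
\end{proof}

The inequality $|g|\le|g_m|$ is the reason for declaring $|z|=0$: size can only drop in a regular limit.

Every point of $G$ satisfies $\langle{>}0\rangle$ or $[\lambda]$. The point $\emptyset$ satisfies only the second, the point $z$ only the first, and (L2) and (L3) link $\emptyset$ to $z$ by unique limits. The next lemma is the connectedness statement that this suggests.

\begin{lemma}\label{lem:escape}
Let $S_1,S_2\subseteq Q$ satisfy:
\begin{enumerate}
\item[(i)] $\emptyset\notin S_1$;
\item[(ii)] if $s\in Q$ and $s\cup\{l\}\in S_1$ for infinitely many $l>\max s$, then $s\in S_1$;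
\item[(iii)] no infinite $f\subseteq\omega$ has infinitely many initial segments in $S_2$.
\end{enumerate}
Then $S_1\cup S_2\ne Q$.
\end{lemma}

\begin{proof}
If $s\notin S_1$, then by (ii) there is $l>\max s$ with $s\cup\{l\}\notin S_1$. Starting from $\emptyset$ we obtain $l_0<l_1<\cdots$ with $\{l_0,\dots,l_{m-1}\}\notin S_1$ for all $m$. By (iii) one of these sets is not in $S_2$.
\end{proof}

Here is the main idea in its smallest form. Suppose a computation, given any oracle $\xi\in2^\omega$, outputs the facts of some point $\gamma(\xi)\in G$. Each output uses finitely much of $\xi$, so $\gamma$ satisfies the hypothesis below.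

\begin{proposition}\label{prop:toy}
Let $\gamma:2^\omega\to G$ be such that $\{\xi:\varphi\in N(\gamma(\xi))\}$ is open for every fact $\varphi$. Then some $g\in Q$ is not a value of $\gamma$.
\end{proposition}

\begin{proof}
The hypothesis says that $\xi^m\to\xi$ implies $\gamma(\xi^m)\to\gamma(\xi)$. Let $O_1$ and $O_2$ be the sets of $\xi$ for which $\gamma(\xi)$ satisfies $\langle{>}0\rangle$ and $[\lambda]$, respectively. They are open and cover $2^\omega$. Cover $2^\omega$ by finitely many clopen sets, each inside $O_1$ or $O_2$, and let $K_i$ be the union of those inside $O_i$; then $K_1,K_2$ are closed, $K_i\subseteq O_i$ and $K_1\cup K_2=2^\omega$. Let $S_i=\gamma[K_i]\cap Q$. We check (i)--(iii). Since $K_1\subseteq O_1$, we have $\emptyset\notin S_1$. If $\gamma(\xi^m)=s\cup\{l_m\}$ with $\xi^m\in K_1$ and $l_m\to\infty$, a subsequence converges to some $\xi\in K_1$, and $\gamma(\xi)=s$ by (L2). If the $\gamma(\xi^m)$, $\xi^m\in K_2$, are longer and longer initial segments of an infinite $f$, a subsequence converges to some $\xi\in K_2\subseteq O_2$ with $\gamma(\xi)=z$ by (L3); but $[\lambda]\notin N(z)$. By Lemma~\ref{lem:escape} some $g\in Q$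 is in neither $S_1$ nor $S_2$.
\end{proof}

The proof uses two properties of the domain: sequences have convergent subsequences, and an open cover by two sets shrinks to a closed cover. With domain $\omega^\omega$ the first fails, and so does the conclusion (let $\gamma(f)$ be the point with code $f(0)$). With domain $G$ the first holds by Lemma~\ref{lem:regular}, yet the identity map is onto; so the second fails. It fails only because of large points: among $z$ and the sets of size less than a fixed $t$, the fact $\langle{>}t-1\rangle$ isolates $z$ and the rest is a closed subspace of $2^\omega$. The window lemma will exploit this to show that a computation needs inputs of size at least $t$ to reach all of $Q$.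

\section{The structures $\mathcal M_{\mathcal J}$}\label{sec:structures}

For $x=(x_i)_{i\in\omega}\in G^\omega$ let
\[
\mathrm{rk}(x)=(|x_i|)_{i\in\omega}\in\omega^\omega,\qquad N(x)=\{(i,\varphi):\varphi\in N(x_i)\}.
\]
By (L1), $N(x)$ determines $x$. In a pair $(i,\varphi)$ we call $i$ the \emph{coordinate}. For admissible $\mathcal J$ put
\[
X_{\mathcal J}=\{x\in G^\omega:\mathrm{rk}(x)\in\mathcal J\},\qquad T_{\mathcal J}=\{r{\restriction}n:r\in\mathcal J,\ n\in\omega\}.
\]
By downward closure, $\tau\in T_{\mathcal J}$ implies $\tau^\frown0^\infty\in\mathcal J$; by closedness, $r\in\mathcal J$ iff all initial segments of $r$ are in $T_{\mathcal J}$.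

We want a structure whose copies reveal the true facts about points of $X_{\mathcal J}$ and nothing negative. A predicate for each fact would reveal its failure too, so a fact is instead witnessed by an auxiliary element that has to be found. Repetitions cannot be removed as in Lemma~\ref{lem:lists}: finite parts of $N(\emptyset)$ and $N(z)$ are both contained in the facts of $\{m,\dots,2m\}$ for large $m$, so distinctness of points is not recognizable from enumerations. We therefore repeat everything infinitely often. The structure $\mathcal N_{\mathcal J}$ has universe
\[
(X_{\mathcal J}\times\omega)\ \sqcup\ \{(x,l,\psi,m):x\in X_{\mathcal J},\ \psi\in N(x),\ l,m\in\omega\},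
\]
a unary predicate for the first part, whose elements are called \emph{objects}, and for each pair $\psi=(i,\varphi)$ a binary relation $E_\psi$ that relates the object $(x,l)$ exactly to the elements $(x,l,\psi,m)$, $m\in\omega$. To be above Cantor space we put $\mathcal M_{\mathcal J}=\mathcal C\sqcup\mathcal N_{\mathcal J}$.

\begin{lemma}\label{lem:enum}
Work in an extension in which $2^\omega\cap V$ is countable. A copy of $\mathcal N_{\mathcal J}$ computes a sequence $(e_n)_{n\in\omega}$ of enumerations whose ranges are exactly the sets $N(x)$, $x\in X_{\mathcal J}\cap V$. Conversely, any such sequence computes a copy of $\mathcal N_{\mathcal J}$.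
\end{lemma}

\begin{proof}
Given a copy, list its objects, and for the $n$th object $a$ output $\psi$ whenever an element $a'$ with $E_\psi(a,a')$ is found. Given $(e_n)$, take objects $(n,l)$ and further elements $(n,l,s,m)$, and let $E_\psi$ relate $(n,l)$ to $(n,l,s,m)$ iff $e_n(s)=\psi$, with no other relations. This is decidable from $(e_n)$. Each $x\in X_{\mathcal J}\cap V$ is represented by infinitely many objects, each $\psi\in N(x)$ has infinitely many witnesses at each of them, and each further element witnesses exactly one $\psi$ at exactly one object. This describes $\mathcal N_{\mathcal J}$ up to isomorphism once $\mathcal N_{\mathcal J}$ is countable.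
\end{proof}

\begin{proposition}\label{prop:between}
$\mathcal C\le^*_w\mathcal M_{\mathcal J}\le^*_w\mathcal B$ for every admissible $\mathcal J$.
\end{proposition}

\begin{proof}
The first reduction holds because $\mathcal C$ is a named part of $\mathcal M_{\mathcal J}$. For the second, a copy of $\mathcal B$ computes a list of $\omega^\omega\cap V$ and the real $T_{\mathcal J}$ (Lemma~\ref{lem:lists}). Replacing $f$ by $\min(f,1)$ gives a list of $2^\omega\cap V$, hence a copy of $\mathcal C$. Coding $G$ by $\omega$ so that sizes and facts are computable from codes, we also get a list of $G^\omega\cap V$. It remains to retract $G^\omega$ onto $X_{\mathcal J}$. Define $\rho(x)_i=x_i$ if $(|x_0|,\dots,|x_i|)\in T_{\mathcal J}$, and $\rho(x)_i=\emptyset$ otherwise. This map is computable from $T_{\mathcal J}$ and fixes $X_{\mathcal J}$ pointwise. If $x\notin X_{\mathcal J}$, there is a least $m$ with $(|x_0|,\dots,|x_m|)\notin T_{\mathcal J}$, and $\rho(x)=(x{\restriction}m)^\frown\emptyset^\infty$ has rank $(|x_0|,\dots,|x_{m-1}|)^\frown0^\infty\in\mathcal J$. So $\rho$ maps $G^\omega\cap V$ onto $X_{\mathcal J}\cap V$. Enumerate the sets $N(\rho(x))$ and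 apply Lemma~\ref{lem:enum}.
\end{proof}

\section{Generic copies and compact pieces}\label{sec:pieces}

To show that a structure is not below $\mathcal M_{\mathcal J}$ we need one copy of $\mathcal M_{\mathcal J}$ that computes little. We force one. Fix an admissible $\mathcal J$ and let $X=X_{\mathcal J}$, computed in $V$.

A condition in $\mathbb P=\mathbb P_{\mathcal J}$ is a pair $p=(c,h)$. The \emph{column data} $c=(x_j,\xi_j)_{j<K}$ is a finite sequence of pairs in $X\times2^\omega$, and the \emph{finite part} $h=(h_j)_{j<K}$ consists of finite sequences $h_j$ of elements of $N(x_j)$. We write $x_{j,i}$ for the $i$th coordinate of $x_j$. An extension of $p$ keeps the columns of $p$, end-extends the $h_j$, and may add columns. A generic filter $H$ gives the oracle $\Gamma=(e_j,\xi_j)_{j\in\omega}$, where $e_j$ is the union of the $h_j$ in $H$. By density, $e_j$ is an enumeration of $N(x_j)$ (any $\psi\in N(x_j)$ can be appended to $h_j$), and every pair in $X\times2^\omega$ occurs as a column (it can be added as a new one). So $2^\omega\cap V$ is countable in $V[H]$, and $\Gamma$ computes a copy of $\mathcal M_{\mathcal J}$ by Lemmas~\ref{lem:lists}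 and~\ref{lem:enum}.

For a Turing functional $\Phi$ and $p=(c,h)$, write $\Phi^p(n,m)=v$ if the computation of $\Phi$ on input $(n,m)$ halts with value $v$ and asks only about the part of $\Gamma$ that $p$ determines, namely the entries of the $h_j$ and the bits of the $\xi_j$, $j<K$. This relation is defined in $V$, and
\begin{itemize}
\item[(C1)] if $\Phi^p(n,m)=v$, then $p\Vdash\Phi^\Gamma(n,m)=v$, and $\Phi^{p'}(n,m)=v$ for all $p'\le p$;
\item[(C2)] if $p\in H$ and $\Phi^\Gamma(n,m)=v$ in $V[H]$, then $\Phi^{p'}(n,m)=v$ for some $p'\le p$ in $H$, since the computation asks finitely many questions.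
\end{itemize}

We shall diagonalize in $V$, in $\omega$ stages, against all conditions below some $p_0$. There are uncountably many conditions, so we group them into countably many families, each of them compact. The obvious grouping by finite part does not work: a limit in $G$ may lose facts, so a limit of column data compatible with $h$ need not be compatible with $h$. We therefore also fix the coordinates that $h$ mentions.

\begin{definition}\label{def:piece}
Fix $p_0\in\mathbb P$ with $k_0$ columns. Let $p=(c,h)\le p_0$ have $K$ columns, let $n\in\omega$, let $\ell$ exceed all coordinates mentioned in $h$, and put $q_j=x_j{\restriction}\ell$ for $k_0\le j<K$. The \emph{piece} given by $(h,n,\ell,(q_j)_j)$ is the set $L$ of all column data $(x_j,\xi_j)_{j<K}$ in $(X\times 2^\omega)^K$ that agree with those of $p_0$ for $j<k_0$ and satisfy $x_j{\restriction}\ell=q_j$ for $k_0\le j<K$. The piece remembers its finite part $h$ and its \emph{row} $n$. The columns $k_0\le j<K$ are \emph{free}, and $k=K-k_0\ge0$ is their number.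
\end{definition}

For every $c\in L$, the pair $(c,h)$ is a condition below $p_0$, because the truth of the entries of $h_j$ depends only on $x_j{\restriction}\ell$. Every $p\le p_0$ has the form $(c,h)$ with $c$ in a piece with finite part $h$ and any prescribed row. Since $G$ is countable, there are countably many pieces. From now on $j$ ranges over the free columns.

In $L$, write $c^m\to c$ if $\xi^m_j\to\xi_j$ in $2^\omega$ and $x^m_{j,i}\to x_{j,i}$ for all $j,i$; the convergence is \emph{regular} if each $x^m_{j,i}$ converges regularly to $x_{j,i}$. A \emph{test} is a tuple $F=(F_j,\tau_j)_j$ with $F_j$ a finite set of pairs (coordinate, fact) and $\tau_j\in2^{<\omega}$. Let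
\[
U_F=\{c\in L: F_j\subseteq N(x_j)\text{ and }\tau_j\subset\xi_j\text{ for all }j\}.
\]
There are countably many tests, and if $c^m\to c\in U_F$, then $c^m\in U_F$ for large $m$.

\begin{lemma}[Compactness]\label{lem:compact}
Every sequence in $L$ has a subsequence that converges regularly to some $c\in L$. Every cover of $L$ by sets $U_F$ has a finite subcover.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:regular} to the countably many positions $(j,i)$ and compactness of $2^\omega$ to the $\xi_j$, one after another, and take a diagonal subsequence $(c^m)$, with regular limits $x_{j,i}$ and limits $\xi_j$. Coordinates below $\ell$ are constant along the sequence and keep their values. We must check that $x_j\in X$. Fix $M$. By Lemma~\ref{lem:regular}, for large $m$ we have $|x_{j,i}|\le|x^m_{j,i}|$ for all $i<M$, so $(\mathrm{rk}(x_j){\restriction}M)^\frown0^\infty\le\mathrm{rk}(x^m_j)\in\mathcal J$. Downward closure gives $\mathrm{rk}(x_j){\restriction}M\in T_{\mathcal J}$, and closedness gives $\mathrm{rk}(x_j)\in\mathcal J$.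

Let $(U_{F_l})_{l\in\omega}$ be a cover with no finite subcover, and choose $c^m\in L\setminus\bigcup_{l<m}U_{F_l}$. The limit of a subsequence lies in some $U_{F_l}$, and then so do almost all terms of the subsequence, contrary to their choice.
\end{proof}

Downward closure cannot be dropped. For $\mathcal J=\{(1,0,0,\dots)\}$ the points $(\{m\},\emptyset,\emptyset,\dots)$ have rank in $\mathcal J$, but by (L2) every limit of a subsequence has first coordinate $\emptyset$, of size $0$.

\begin{lemma}[Continuity]\label{lem:cont}
Let $c\in L$, $p'\le(c,h)$ and $\Phi^{p'}(n,m)=v$. There is a test $F$ with $c\in U_F$ such that for every $c^*\in U_F$ some $p^*\le(c^*,h)$ has $\Phi^{p^*}(n,m)=v$.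
\end{lemma}

\begin{proof}
Let $p'$ have column data $c$ followed by extra columns $c'$, and finite part $h'$. For free $j$ let $F_j$ be the set of entries of $h'_j$ and let $\tau_j$ be an initial segment of $\xi_j$ containing all bits used in the computation. For $c^*\in U_F$ let $p^*$ have column data $c^*$ followed by $c'$, and finite part $h'$. The entries of $h'_j$ are true of $x^*_j$ by the choice of $F_j$, and the other columns are those of $p'$, so $p^*$ is a condition; it extends $(c^*,h)$; and the computation receives the same answers as before.
\end{proof}

As a first application, compactness separates all our structures from Baire space. Together with Proposition~\ref{prop:between}, this also shows $\mathcal B\not\le^*_w\mathcal C$.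

\begin{proposition}\label{prop:notB}
$\mathcal B\not\le^*_w\mathcal M_{\mathcal J}$ for every admissible $\mathcal J$.
\end{proposition}

\begin{proof}
Suppose $\mathcal B\le^*_w\mathcal M_{\mathcal J}$. In $V[H]$ the oracle $\Gamma$ computes a copy of $\mathcal M_{\mathcal J}$, hence one of $\mathcal B$, hence a list of $\omega^\omega\cap V$. By (F2) there are $\Phi$ and $p_0$ such that $p_0$ forces that $\Phi^\Gamma$ is total and that every $f\in\omega^\omega\cap V$ equals some $\Phi^\Gamma(n,\cdot)$. Let $L$ be a piece for $p_0$ with row $n$, and let $m\in\omega$. By (C2), every $c\in L$ has some $p'\le(c,h)$ for which $\Phi^{p'}(n,m)$ is defined. By Lemmas~\ref{lem:cont} and~\ref{lem:compact}, $L$ is covered by finitely many sets $U_F$ with values $v_F$ such that each $c\in U_F$ has some $p^*\le(c,h)$ with $\Phi^{p^*}(n,m)=v_F$. Let $u_L(m)$ be the largest $v_F$.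

Let $L_0,L_1,\dots$ list the pieces and let $f(e)=u_{L_e}(e)+1$, so $f\in V$. By (F3) some $(c,h)\le p_0$ forces $\Phi^\Gamma(n,\cdot)=f$ for a specific $n$; let $L_e\ni c$ be a piece with finite part $h$ and row $n$. Take $U_F\ni c$ from the finite cover for $m=e$. Then some $p^*\le(c,h)$ forces $\Phi^\Gamma(n,e)=v_F$ by (C1), so $f(e)=v_F\le u_{L_e}(e)$, a contradiction.
\end{proof}

\section{The window lemma}\label{sec:window}

Throughout this section $\mathcal J,\mathcal J'$ are admissible, $X=X_{\mathcal J}$ and $Y=X_{\mathcal J'}$ are computed in $V$, and we assume
\[
\mathcal M_{\mathcal J'}\le^*_w\mathcal M_{\mathcal J}.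
\]
Force with $\mathbb P_{\mathcal J}$. Then $\Gamma$ computes a copy of $\mathcal M_{\mathcal J'}$, hence a sequence of enumerations as in Lemma~\ref{lem:enum} for $\mathcal J'$. By (F2) we fix $\Phi$ and $p_0$ such that $p_0$ forces: $\Phi^\Gamma$ is total, each $\operatorname{ran}\Phi^\Gamma(n,\cdot)$ is $N(y)$ for some $y\in Y$, and every $y\in Y$ so occurs. Pieces are pieces for this $p_0$. Everything that follows takes place in $V$.

In Proposition~\ref{prop:toy} the input $\xi$ determined the output. Here a member $c$ of a piece $L$ does not, since extensions of $(c,h)$ may choose further columns. So we collect all possible outputs. For $c\in L$, with finite part $h$ and row $n$, let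
\begin{align*}
Y(c)&=\{y\in Y:\text{some }p'\le(c,h)\text{ forces }\operatorname{ran}\Phi^\Gamma(n,\cdot)=N(y)\},\\
W(c)&=\{\psi:\Phi^{p'}(n,m)=\psi\text{ for some }p'\le(c,h)\text{ and }m\in\omega\}.
\end{align*}
For $b\in\omega$ and $g\in G$, say that $c$ \emph{has $b$-value $g$} if $\{\varphi:(b,\varphi)\in W(c)\}=N(g)$. A given $c$ has at most one $b$-value, and may have none.

\begin{lemma}\label{lem:W}
Let $L$ be a piece.
\begin{enumerate}
\item[(a)] For $c\in L$, $Y(c)\neq\emptyset$ and $W(c)=\bigcup_{y\in Y(c)}N(y)$.
\item[(b)] For each $\psi$, the set $\{c\in L:\psi\in W(c)\}$ is a union of sets $U_F$.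
\end{enumerate}
Moreover, for every $y\in Y$ there are a piece $L$ and $c\in L$ having $b$-value $y_b$ for all $b\in\omega$.
\end{lemma}

\begin{proof}
(a) $Y(c)\ne\emptyset$ by (F3). If $p'\le(c,h)$ forces the range to be $N(y)$ and $\psi\in N(y)$, take a generic $H\ni p'$; there $\Phi^\Gamma(n,m)=\psi$ for some $m$, and (C2) gives $\psi\in W(c)$. If $\Phi^{p'}(n,m)=\psi$ with $p'\le(c,h)$, extend $p'$ by (F3) to a condition forcing the range to be some $N(y)$; it also forces $\psi$ into the range by (C1), so $\psi\in N(y)$ with $y\in Y(c)$. Part (b) restates Lemma~\ref{lem:cont}. Finally, given $y\in Y$, (F3) yields $n$ and $(c,h)\le p_0$ forcing $\operatorname{ran}\Phi^\Gamma(n,\cdot)=N(y)$. In a piece $L\ni c$ with finite part $h$ and row $n$ we have $Y(c)=\{y\}$, so $W(c)=N(y)$.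
\end{proof}

Having a value passes to limits when the values have a unique limit. This replaces the continuity of $\gamma$ in Proposition~\ref{prop:toy}.

\begin{lemma}\label{lem:limit}
Let $c^m\to c$ in $L$, let $c^m$ have $b$-value $g_m$, and suppose that $(g_m)$ has exactly one limit $g$. Then $c$ has $b$-value $g$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:W}(a) it suffices to show $y_b=g$ for every $y\in Y(c)$. Let $\varphi\in N(y_b)$. Then $(b,\varphi)\in W(c)$, so by Lemma~\ref{lem:W}(b) there is $F$ with $c\in U_F$ and $(b,\varphi)\in W(c^*)$ for all $c^*\in U_F$. For large $m$, $c^m\in U_F$, hence $\varphi\in N(g_m)$. Thus $g_m\to y_b$, and $y_b=g$ by uniqueness.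
\end{proof}

\begin{lemma}[Window lemma]\label{lem:window}
For every piece $L$ and $b\in\omega$ there is $R\in\omega$ such that for every $t\ge1$ there are $g\in Q$ and $t^+>t$ with the following property: every $c\in L$ with $b$-value $g$ has a free column $j$ and a coordinate $i<R$ with $t\le|x_{j,i}|<t^+$.
\end{lemma}

The order of quantifiers is the point: the bound $R$ on the coordinate does not depend on how far out the \emph{window} $[t,t^+)$ is placed. For orientation, if row $n$ of $\Phi$ copies the enumeration $e_j$ of a free column and $b\ge\ell$, then the $b$-value of $c$ is $x_{j,b}$, and one can take $R=b+1$, any $g$ of size $t$, and $t^+=t+1$.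

\begin{proof}
\emph{The bound $R$.} Let $L^{(1)}$ and $L^{(2)}$ be the sets of $c\in L$ with $(b,\langle{>}0\rangle)\in W(c)$ and $(b,[\lambda])\in W(c)$, respectively. For $c\in L$ pick $y\in Y(c)$; since $y_b$ satisfies one of the two facts, $c\in L^{(1)}\cup L^{(2)}$. By Lemmas~\ref{lem:W}(b) and~\ref{lem:compact} there are finite sets of tests $\mathcal F_1,\mathcal F_2$ with $U_F\subseteq L^{(\nu)}$ for $F\in\mathcal F_\nu$ and $L=\bigcup_{F\in\mathcal F_1\cup\mathcal F_2}U_F$. Let $R$ exceed all coordinates mentioned in these tests. Fix $t\ge1$.

\emph{Shrinking the cover where sizes are small.} The cover cannot be shrunk to closed sets on all of $L$, but the tests look only at coordinates below $R$, and we restrict those to a Hausdorff part of $G$. Let $G_t=\{s\in Q:|s|<t\}\cup\{z\}$, with the topology of $2^\omega$ on the first part and $z$ isolated. This space is metrizable, and each fact defines an open subset of it, since $[\sigma]$ is clopen and $|s|>n$ is an open condition in $2^\omega$. Let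
\[
L_{<t}=\{c\in L:x_{j,i}\in G_t\text{ for all }j\text{ and all }i<R\},\qquad c|R=\big((x_{j,i})_{i<R},\xi_j\big)_j,
\]
and let $\Pi=\{c|R:c\in L_{<t}\}$, a subspace of the metrizable space $(G_t^R\times2^\omega)^k$. Whether $c\in U_F$ for $F\in\mathcal F_1\cup\mathcal F_2$ depends only on $c|R$. So the sets $O_\nu\subseteq\Pi$ of points that pass some test in $\mathcal F_\nu$ are open, cover $\Pi$, and $c\in L_{<t}$, $c|R\in O_\nu$ imply $c\in L^{(\nu)}$. Metrizable spaces are normal: separate the disjoint closed sets $\Pi\setminus O_1$ and $\Pi\setminus O_2$ by disjoint open sets, and let $K_1,K_2$ be their complements. Then $K_\nu\subseteq O_\nu$ is closed in $\Pi$ and $K_1\cup K_2=\Pi$. Put $L_\nu^*=\{c\in L_{<t}:c|R\in K_\nu\}$, so that $L^*_\nu\subseteq L^{(\nu)}$ and $L_{<t}=L^*_1\cup L^*_2$.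

Every sequence in $L^*_\nu$ has a subsequence converging to a point of $L^*_\nu$. Indeed, take a regularly convergent subsequence $(c^m)$ with limit $c\in L$. At coordinates below $R$ sizes are less than $t$, so (R3) does not occur; under (R1) and (R2) the limit is in $G_t$ by Lemma~\ref{lem:regular}, and the convergence is convergence in $G_t$. Hence $c\in L_{<t}$ and $c^m|R\to c|R$ in $\Pi$, so $c|R\in K_\nu$.

\emph{The value $g$.} Let $S_\nu$ be the set of $s\in Q$ that are $b$-values of members of $L^*_\nu$. We verify the hypotheses of Lemma~\ref{lem:escape}. (i) A member of $L^*_1\subseteq L^{(1)}$ cannot have $b$-value $\emptyset$, as $\langle{>}0\rangle\notin N(\emptyset)$. (ii) If members of $L^*_1$ have $b$-values $s\cup\{l_m\}$ with $l_m\to\infty$, a subsequence converges to some $c\in L^*_1$, which has $b$-value $s$ by (L2) and Lemma~\ref{lem:limit}. (iii) If members of $L^*_2$ have as $b$-values longer and longer initial segments of an infinite $f$, then by (L3) and Lemma~\ref{lem:limit} some $c\in L^*_2\subseteq L^{(2)}$ has $b$-value $z$, but $[\lambda]\notin N(z)$. So there is $g\in Q\setminus(S_1\cup S_2)$: no member of $L_{<t}$ has $b$-value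 $g$.

\emph{The upper end $t^+$.} So far, a $c\in L$ with $b$-value $g$ has a coordinate below $R$ of size at least $t$. Suppose no $t^+$ works. Then for each $m>t$ there is $c^m\in L$ with $b$-value $g$ such that for all $j$ and $i<R$, either $|x^m_{j,i}|<t$ or $|x^m_{j,i}|\ge m$. Pass to a subsequence converging regularly to $c\in L$, and let $i<R$. Under (R1) and (R3), $x_{j,i}=z\in G_t$. Under (R2) the sizes are bounded, hence eventually less than $t$, and $|x_{j,i}|<t$ by Lemma~\ref{lem:regular}. So $c\in L_{<t}$, and $c$ has $b$-value $g$ by (L1) and Lemma~\ref{lem:limit}, contrary to the choice of $g$.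
\end{proof}

The statement remains true when $R$ is increased. For each piece $L$ we fix a strictly increasing $R=R_L:\omega\to\omega$ with $R(b)>b$ such that $R(b)$ satisfies Lemma~\ref{lem:window} for $(L,b)$. Note that the lemma gives no control over the size of $g$; the constructions below must allow it to be large.

\section{Arcs and the sets $\mathcal J_{\alpha,\beta}$}\label{sec:arcs}

Picture $r\in\omega^\omega$ as a system of arcs, one from $i$ to $r(i)$ for each $i$ with $r(i)>i$, and say that the arc at $i$ \emph{covers} $n$ if $i<n\le r(i)$. The window lemma demands of the rank of some free column an arc that starts below $R(b)$ and ends in a window of our choice. We define $\mathcal J_{\alpha,\beta}$ by limiting sets of arcs, and we first need a scale of smallness for finite sets. A bound on cardinality alone is too coarse, since $k$ free columns can share the demands and $k$ is arbitrary.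

For each countable ordinal $\alpha>0$ fix finite sets $\Omega^\alpha_0\subseteq\Omega^\alpha_1\subseteq\cdots$ with union $\alpha$ and $0\in\Omega^\alpha_0$. Let $\mathcal L_\alpha$ be the family of finite sets $B=\{b_1<\dots<b_m\}\subseteq\omega$ for which there are ordinals $o_1>\dots>o_m$ with $o_l\in\Omega^\alpha_{b_l}$: one can count down below $\alpha$ along $B$, choosing at $b$ from the finite menu $\Omega^\alpha_b$. Let $\mathcal L_\infty$ be the family of all finite subsets of $\omega$. The proofs work for any choice of the menus; in examples we take $\Omega^\omega_b=\{0,\dots,b\}$. Then $\mathcal L_1$ consists of the sets with at most one element, and a nonempty $B$ is in $\mathcal L_\omega$ iff $|B|\le\min B+1$.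

Each $\mathcal L_\alpha$ contains $\emptyset$ and all singletons (use $o_1=0$) and is closed under subsets. Since the menus increase, membership is preserved when elements move to the right, in the following form.

\begin{lemma}\label{lem:spread}
If $D$ is finite, $u,u':D\to\omega$ are injective, $u\le u'$ pointwise and $u[D]\in\mathcal L_\alpha$, then $u'[D]\in\mathcal L_\alpha$.
\end{lemma}

\begin{proof}
Let $b_l,b'_l$ be the $l$th smallest elements of $u[D]$ and $u'[D]$. On the $l$-element set $\{d:u'(d)\le b'_l\}$ the map $u$ takes $l$ distinct values, all at most $b'_l$, so $b_l\le b'_l$ and $\Omega^\alpha_{b_l}\subseteq\Omega^\alpha_{b'_l}$. The ordinals that witness $u[D]\in\mathcal L_\alpha$ also witness $u'[D]\in\mathcal L_\alpha$.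
\end{proof}

For $r\in\omega^\omega$ and $n\in\omega$ let
\begin{align*}
A_n(r)&=\{i<n:r(i)\ge n\},\qquad m_n(r)=\max\{m\le n:A_m(r)=\emptyset\},\\
C_n(r)&=\{i:m_n(r)\le i<n,\ r(i)>i\}.
\end{align*}
So $A_n(r)$ is the set of arcs covering $n$; $m_n(r)$, which exists as $A_0(r)=\emptyset$, is the last uncovered number up to $n$; and $C_n(r)$ is the set of arcs that start between $m_n(r)$ and $n$, the \emph{block} at $n$ (Figure~\ref{fig:arcs}). If $i\in A_n(r)$, the arc at $i$ covers every $m$ with $i<m\le n$, so $m_n(r)\le i$, and $r(i)\ge n>i$. Hence $A_n(r)\subseteq C_n(r)$.

\begin{figure}[ht]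
\centering
\begin{tikzpicture}[scale=0.85]
\foreach \x in {0,...,11} { \fill (\x,0) circle (1.5pt); \node[below] at (\x,-0.05) {$\x$}; }
\draw[->] (0,0.08) to[out=70,in=110] (2,0.08);
\draw[->,very thick] (3,0.08) to[out=70,in=110] (10,0.08);
\draw[->] (4,0.08) to[out=70,in=110] (6,0.08);
\draw[->,very thick] (6,0.08) to[out=70,in=110] (9,0.08);
\draw[dashed] (8,0) -- (8,2.3) node[above] {$n=8$};
\end{tikzpicture}
\caption{The arcs $i\to r(i)$ of the sequence $r$ with $r(0)=2$, $r(3)=10$, $r(4)=6$, $r(6)=9$ and all other values $0$. The arcs covering $8$ (thick) give $A_8(r)=\{3,6\}$. The last uncovered number up to $8$ is $m_8(r)=3$, and the block at $8$ is $C_8(r)=\{3,4,6\}$.}\label{fig:arcs}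
\end{figure}

For $\alpha,\beta$ nonzero countable ordinals or $\infty$, let
\[
\mathcal J_{\alpha,\beta}=\{r\in\omega^\omega:\ A_n(r)\in\mathcal L_\alpha\text{ and }C_n(r)\in\mathcal L_\beta\text{ for all }n\text{ with }A_n(r)\ne\emptyset\},
\]
and $X_{\alpha,\beta}=X_{\mathcal J_{\alpha,\beta}}$. This set is admissible. It contains $0^\infty$. It is closed, as the $n$th condition depends only on $r{\restriction}n$. If $r'\le r$, then $A_n(r')\subseteq A_n(r)$ for all $n$, hence $m_n(r')\ge m_n(r)$ and $C_n(r')\subseteq C_n(r)$; so it is closed downward. In $\mathcal J_{\omega,\infty}$ few arcs cover any one number, but blocks are unrestricted; in $\mathcal J_{\omega^2,\omega^2}$ more arcs may cover a number, but blocks are restricted.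

All our nonreducibility proofs build, in $V$, a point $y\in X_{\alpha',\beta'}$ that contradicts the last statement of Lemma~\ref{lem:W}, one piece at a time. We do the bookkeeping once. An \emph{$(\alpha',\beta')$-pattern above $\mu$} is a finite set $B\subseteq[\mu,\infty)$ of \emph{locations} with \emph{values} $g_b\in Q$, $b\in B$, such that $B\in\mathcal L_{\beta'}$ and $\{b\in B:b<n\le|g_b|\}\in\mathcal L_{\alpha'}$ for every $n$. It \emph{defeats} a piece $L$ if no $c\in L$ has $b$-value $g_b$ for all $b\in B$.

\begin{lemma}\label{lem:scheme}
Let $\mathcal J$ be admissible and suppose $\mathcal M_{\alpha',\beta'}\le^*_w\mathcal M_{\mathcal J}$; take pieces as in Section~\ref{sec:window}. Then there are a piece $L$ and $\mu\in\omega$ such that no $(\alpha',\beta')$-pattern above $\mu$ defeats $L$.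
\end{lemma}

\begin{proof}
Suppose otherwise, and let $L_0,L_1,\dots$ list the pieces. Put $\mu_0=0$. Given $\mu_e$, take a pattern $B_e,(g_b)_{b\in B_e}$ above $\mu_e$ that defeats $L_e$, and choose $\mu_{e+1}$ larger than $\mu_e$, all $b\in B_e$ and all $|g_b|$. Let $y_b=g_b$ for $b\in\bigcup_eB_e$ and $y_i=\emptyset$ otherwise, and let $r=\mathrm{rk}(y)$. For $i<\mu_e$ we have $r(i)<\mu_e$, so $A_{\mu_e}(r)=\emptyset$. Let $A_n(r)\ne\emptyset$. An element of $A_n(r)$ has positive rank, so it is some $b\in B_e$, and $\mu_e\le b<n\le|g_b|<\mu_{e+1}$. Hence $m_n(r)\ge\mu_e$ and $C_n(r)\subseteq[\mu_e,\mu_{e+1})$; its elements have positive rank, so $A_n(r)\subseteq C_n(r)\subseteq B_e$. Thus $C_n(r)\in\mathcal L_{\beta'}$ and $A_n(r)=\{b\in B_e:b<n\le|g_b|\}\in\mathcal L_{\alpha'}$, which shows $y\in X_{\alpha',\beta'}$. By Lemma~\ref{lem:W} some $c$ in some $L_e$ has $b$-value $y_b$ for all $b$, although $B_e,(g_b)$ defeats $L_e$.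
\end{proof}

The simplest use needs a single location.

\begin{corollary}\label{cor:aboveC}
$\mathcal C<^*_w\mathcal M_{\alpha',\beta'}$ for all $\alpha',\beta'$.
\end{corollary}

\begin{proof}
The set $\mathcal J=\{0^\infty\}$ is admissible and $\mathcal C\le^*_w\mathcal M_{\mathcal J}$, so by Proposition~\ref{prop:between} it suffices to refute $\mathcal M_{\alpha',\beta'}\le^*_w\mathcal M_{\mathcal J}$. Assume it. Given $L$ and $\mu$, let $B=\{\mu\}$ and take $g_\mu$ from Lemma~\ref{lem:window} for $(L,\mu)$ and $t=1$. This is a pattern, since singletons are in every family. It defeats $L$, since a $c\in L$ with $\mu$-value $g_\mu$ would have a coordinate of size at least $1$, while points of $X_{\mathcal J}$ have rank $0^\infty$. This contradicts Lemma~\ref{lem:scheme}.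
\end{proof}

\section{Many arcs over one number}\label{sec:A}

Recall that the \emph{natural (Hessenberg) sum} $\oplus$ of ordinals is computed by writing them in Cantor normal form and adding the coefficients of equal powers of $\omega$. It is commutative, associative and strictly increasing in each argument. The natural sum of $k$ copies of $\omega^\gamma$ is $\omega^\gamma k$, and the empty sum is $0$.

\begin{proposition}\label{prop:A}
Let $\alpha,\alpha'>0$ be countable, and suppose that for every $k\in\omega$ the natural sum of $k$ copies of $\alpha$ is less than $\alpha'$. Let $\beta$ be a nonzero countable ordinal or $\infty$, and let $\beta'\ge\alpha'$ be countable or $\infty$. Then $\mathcal M_{\alpha',\beta'}\not\le^*_w\mathcal M_{\alpha,\beta}$.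
\end{proposition}

Suppose the reduction holds, and fix a piece $L$ with $k$ free columns and function $R$. For any set of locations we can force all the demanded arcs to cover one number: place all windows above all the bounds $R(b)$. To make the arcs distinct, make the windows disjoint; this is what the upper ends $t^+$ are for.

\begin{lemma}\label{lem:stack}
Let $B\subseteq\omega$ be finite and nonempty. There are values $g_b\in Q$, $b\in B$, such that if some $c\in L$ has $b$-value $g_b$ for all $b\in B$, then $R[B]$ is a union of $k$ members of $\mathcal L_\alpha$.
\end{lemma}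

\begin{proof}
Let $n^*=\max R[B]\ge1$. Go through $B$ in increasing order and apply Lemma~\ref{lem:window} to $(L,b)$ with $t=t_b$, obtaining $g_b$ and $t_b^+$, where $t_b=n^*$ for the first $b$ and $t_b$ is the preceding $t^+$ afterwards. The windows $[t_b,t_b^+)$ are disjoint. Let $c\in L$ have these values. For $b\in B$ there are a free column $j_b$ and $i_b$ with
\[
i_b<R(b)\le n^*\le t_b\le|x_{j_b,i_b}|<t_b^+ .
\]
The pairs $(j_b,i_b)$ are distinct because the windows are disjoint. Fix $j$ and let $D=\{b:j_b=j\}$. The map $b\mapsto i_b$ is injective on $D$ with image inside $A_{n^*}(\mathrm{rk}(x_j))$, which is empty or in $\mathcal L_\alpha$ since $x_j\in X_{\alpha,\beta}$. By Lemma~\ref{lem:spread} with $u(b)=i_b$ and $u'=R$, we get $R[D]\in\mathcal L_\alpha$. The $k$ sets $R[D]$ have union $R[B]$.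
\end{proof}

\begin{example}\label{ex:A}
Let $\alpha=1$, $\alpha'=\omega$, $\beta=\beta'=\infty$. Given $\mu$, take any $B$ with $k+1$ elements and $\min B\ge\max(\mu,k)$. Then $B\in\mathcal L_\omega$, so with the values of Lemma~\ref{lem:stack} it is an $(\omega,\infty)$-pattern. The set $R[B]$ has $k+1$ elements and is not a union of $k$ members of $\mathcal L_1$. So the pattern defeats $L$: $k$ columns, each with at most one arc over $n^*$, cannot supply $k+1$ arcs.
\end{example}

For infinite $\alpha$, counting elements is replaced by counting down ordinals. Each of the $k$ columns holds a counter that starts at $\alpha$ and must be lowered whenever the column accepts a new element $R(b)$. We do not know which column will accept, so we keep an ordinal that dominates all possibilities and drops whichever counter is lowered; the natural sum does this.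

\begin{lemma}\label{lem:choiceB}
Under the hypotheses of Proposition~\ref{prop:A}, let $k,\mu\in\omega$ and let $R:\omega\to\omega$ be strictly increasing. There is a nonempty $B\subseteq[\mu,\infty)$ in $\mathcal L_{\alpha'}\cap\mathcal L_{\beta'}$ such that $R[B]$ is not a union of $k$ members of $\mathcal L_\alpha$.
\end{lemma}

\begin{proof}
A \emph{state} is a $k$-tuple of ordinals $\le\alpha$, and $S(\varsigma)$ is the natural sum of the entries of the state $\varsigma$. Given $b_1<\dots<b_l$, let $\Sigma_l$ be the set of states reached from $(\alpha,\dots,\alpha)$ by $l$ moves, where the $q$th move replaces one entry by a strictly smaller element of $\Omega^\alpha_{R(b_q)}$. Each $\Sigma_l$ is finite, $\Sigma_0=\{(\alpha,\dots,\alpha)\}$, and every move lowers $S$.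

If $\{R(b_1),\dots,R(b_l)\}$ is a union of $k$ members of $\mathcal L_\alpha$, then $\Sigma_l\neq\emptyset$. Indeed, by closure under subsets the $k$ members may be taken disjoint; let the $q$th move replace the entry of the member containing $R(b_q)$ by the ordinal assigned to $R(b_q)$ in a witness for that member. This ordinal is below $\alpha$ and below those assigned to earlier elements of the same member, so the move is legal.

Choose $b_1<b_2<\cdots$ recursively. As long as $\Sigma_l\ne\emptyset$, put $o'_{l+1}=\max\{S(\varsigma):\varsigma\in\Sigma_l\}$. Then $o'_1$ is the natural sum of $k$ copies of $\alpha$, so $o'_1<\alpha'\le\beta'$; and $o'_{l+1}<o'_l$ for $l\ge1$, since each state in $\Sigma_l$ arises by a move from a state in $\Sigma_{l-1}$. Choose $b_{l+1}\ge\mu$ above the earlier $b$'s and so large that $o'_{l+1}\in\Omega^{\alpha'}_{b_{l+1}}$ and, if $\beta'\ne\infty$, $o'_{l+1}\in\Omega^{\beta'}_{b_{l+1}}$. The ordinals decrease, so we reach $m\ge1$ with $\Sigma_m=\emptyset$. Let $B=\{b_1,\dots,b_m\}$. The sequence $o'_1>\dots>o'_m$ witnesses $B\in\mathcal L_{\alpha'}\cap\mathcal L_{\beta'}$.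
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:A}]
Assume the reduction. Given a piece $L$ and $\mu$, take $B$ from Lemma~\ref{lem:choiceB} for the $k$ and $R$ of $L$, and values from Lemma~\ref{lem:stack}. All subsets of $B$ are in $\mathcal L_{\alpha'}$ and $B\in\mathcal L_{\beta'}$, so this is an $(\alpha',\beta')$-pattern above $\mu$, and it defeats $L$. This contradicts Lemma~\ref{lem:scheme}.
\end{proof}

The parameter $\beta$ played no role. The hypothesis $\beta'\ge\alpha'$ is needed because the uncontrolled values $g_b$ may join all of $B$ into one block of $y$.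

\section{Many arcs in one block}\label{sec:B}

\begin{proposition}\label{prop:B}
Let $\beta$ be a countable limit ordinal, $\alpha$ a nonzero countable ordinal or $\infty$, $\alpha'\ge\omega$ countable or $\infty$, and let $\beta'=\infty$ or let $\beta'\ge\beta^\omega$ be countable. Then $\mathcal M_{\alpha',\beta'}\not\le^*_w\mathcal M_{\alpha,\beta}$.
\end{proposition}

Now the input may have any number of arcs over a number, and our own point may have only few. So we cannot choose all locations first and all values afterwards: the values might be large and cover one number together. If instead we choose each location beyond the size of the previous value, our arcs are disjoint, but so may be the demanded arcs, in different blocks. The remedy is one long demanded arc that ties many short ones into a block.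

\begin{example}\label{ex:B}
Let $\alpha=\infty$, $\beta=\omega$, $\alpha'=\omega$, $\beta'=\infty$, and let $L$ have one free column. Choose a location $b_0\ge\max(\mu,1)$, put $\theta=R(b_0)$, and postpone its value. For $q=1,\dots,\theta$ in turn, choose a location $b_q$ above everything chosen so far, then a window start $t_q\ge R(b_q)$ above everything chosen so far, and get $g_q,t_q^+$ from Lemma~\ref{lem:window}. Finally choose $t_0$ above everything and get $g_0,t_0^+$ for $b_0$. Since $|g_q|<b_{q+1}$ for $1\le q<\theta$, at most two of our arcs cover any $n$, and two-element sets with minimum at least $1$ are in $\mathcal L_\omega$; so this is a pattern. Suppose $c\in L$ has these values, and let $r$ be the rank of its free column. We get distinct $i_0,\dots,i_\theta$ with $i_q<R(b_q)\le t_q\le r(i_q)$. Let $n=t_0$. All $i_q$ are below $n$, all these arcs end at or beyond $\theta$, and the arc at $i_0<\theta$ covers all of $[\theta,n]$. So every $m$ with $\min_qi_q<m\le n$ is covered, and all $i_q$ lie in $C_n(r)$. Then $C_n(r)$ has at least $\theta+1$ elements and minimum less than $\theta$, so it is not in $\mathcal L_\omega$. The pattern defeats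 $L$.
\end{example}

With two free columns this pattern fails: one column can supply the long arc and the other the short ones. So each short demand must itself be replaced by a pattern that needs one column fewer. This gives a tree of height $k$, in which only arcs along a branch, at most $k+1$ of them, overlap in our own point.

\begin{proof}[Proof of Proposition~\ref{prop:B}]
Assume the reduction. Fix a piece $L$, with $k$ and $R$, and $\mu\in\omega$. We construct an $(\alpha',\beta')$-pattern above $\mu$ that defeats $L$, contradicting Lemma~\ref{lem:scheme}.

\emph{Construction.} We build a finite rooted tree with a location $b_v$ and a value $g_v\in Q$ at each node $v$. The root has height $k$, children of a node of height $d>0$ have height $d-1$, and nodes of height $0$ are leaves. Let $T_v$ consist of $v$ and its descendants. When a node $v$ of height $d$ is created it receives ordinals $\zeta(v)$ and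
\[
o'(v)=\zeta(v)+\beta^{d+1},
\]
with $\zeta(\text{root})=0$; they serve only to put the set of locations into $\mathcal L_{\beta'}$ and can be ignored if $\beta'=\infty$, the case needed for Theorem~\ref{thm:main}. We maintain a threshold $\kappa$, which only increases. Its initial value $\kappa_0$ satisfies $\kappa_0\ge\max(\mu,1)$ and, if $\alpha'\ne\infty$, $\{0,\dots,k\}\subseteq\Omega^{\alpha'}_{\kappa_0}$; this is possible because $\alpha'\ge\omega$. Create the root and process it, where a node $v$ of height $d$ is \emph{processed} as follows.
\begin{enumerate}
\item[1.] Choose $b_v\ge\kappa$, with $o'(v)\in\Omega^{\beta'}_{b_v}$ if $\beta'\neq\infty$. Raise $\kappa$ above $b_v$ and $R(b_v)$.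
\item[2.] If $d>0$, let $\theta_0=R(b_v)$, and for $q=0,1,\dots$ do the following. If $\{\theta_0,\dots,\theta_q\}\notin\mathcal L_\beta$, end step 2. Otherwise let $\delta_q(v)$ be the largest value of $o_q$ among sequences $o_0>\dots>o_q$ with $o_l\in\Omega^\beta_{\theta_l}$, create a child $u_{q+1}$ with $\zeta(u_{q+1})=\zeta(v)+\beta^d\delta_q(v)$, process it, and let $\theta_{q+1}=\max\{R(b_w):w\in T_{u_{q+1}}\}$.
\item[3.] Let $t_v=\kappa$. Apply Lemma~\ref{lem:window} to $(L,b_v)$ and $t_v$ to get $g_v$ and $t_v^+$. Raise $\kappa$ above $|g_v|$ and $t_v^+$.
\end{enumerate}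
Locations strictly increase in the order of creation, and $R$ is strictly increasing, so $\theta_0<\theta_1<\cdots$. We have $\delta_q(v)<\beta$, and $\delta_{q+1}(v)<\delta_q(v)$, because in a sequence ending in $o_{q+1}=\delta_{q+1}(v)$ the previous term satisfies $o_{q+1}<o_q\le\delta_q(v)$. Hence step 2 creates finitely many children, and by induction on height processing terminates; here we use $\beta\ne\infty$. Since $\{\theta_0\}\in\mathcal L_\beta$, a node of positive height has a child.

\emph{The ordinals decrease in the order of creation.} We use that $\eta+\eta'$ and $\beta^d\eta'$ are strictly increasing in $\eta'$ and that $\beta^d\delta+\beta^d=\beta^d(\delta+1)$. Let $u$ be a child of $v$, where $v$ has height $d$ and $\zeta(u)=\zeta(v)+\beta^d\delta$. Then $u$ has height $d-1$, and since $\beta$ is a limit, $\delta+1<\beta$. So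
\[
\zeta(v)\le\zeta(u)<o'(u)=\zeta(v)+\beta^d(\delta+1)<\zeta(v)+\beta^{d+1}=o'(v).
\]
Iterating along a branch, $\zeta(v)<o'(w)\le o'(v)$ for $w\in T_v$, with $o'(w)<o'(v)$ if $w\ne v$. In particular every $o'(w)$ is at most $\beta^{k+1}<\beta^\omega\le\beta'$, so step 1 is possible. If $u'$ is a later child of $v$, with $\zeta(u')=\zeta(v)+\beta^d\delta'$, then $\delta'+1\le\delta$ and
\[
o'(u')=\zeta(v)+\beta^d(\delta'+1)\le\zeta(v)+\beta^d\delta=\zeta(u),
\]
so $o'(w')\le o'(u')\le\zeta(u)<o'(w)$ for $w\in T_u$, $w'\in T_{u'}$. If $w$ is created before $w'$, then either $w$ is an ancestor of $w'$ or they lie below two such siblings; in both cases $o'(w')<o'(w)$. Hence the set $B$ of all locations is in $\mathcal L_{\beta'}$.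

\emph{$B$ with the values $g_v$ is a pattern.} Let $w$ be created before $w'$ and not be an ancestor of $w'$. Then $w$ was completely processed before $w'$ was created, so $|g_w|<b_{w'}$, and no $n$ satisfies both $n\le|g_w|$ and $b_{w'}<n$. So for each $n$ the nodes $v$ with $b_v<n\le|g_v|$ lie on one branch, and there are at most $k+1$ of them. Their locations are at least $\kappa_0$, so the ordinals $k>k-1>\cdots$ witness that the set of these locations is in $\mathcal L_{\alpha'}$.

\emph{The pattern defeats $L$.} Suppose $c\in L$ has $b_v$-value $g_v$ for all nodes $v$, and let $r_j=\mathrm{rk}(x_j)\in\mathcal J_{\alpha,\beta}$. For each $v$ there are a free column $j_v$ and $i_v$ with $i_v<R(b_v)$ and $t_v\le r_{j_v}(i_v)<t_v^+$. Each $t_v$ exceeds all earlier $t^+$, so the windows are disjoint and the pairs $(j_v,i_v)$ are distinct. If $w\in T_v$, both locations were chosen before step 3 of $w$, which is not later than step 3 of $v$; hence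
\begin{equation}\label{eq:t}
R(b_v)\le t_w,\qquad R(b_w)\le t_w\le t_v\qquad(w\in T_v).
\end{equation}

\emph{Claim 1. If $w\in T_v$, $j_w=j_v=j$ and $n=t_v$, then $A_n(r_j)\neq\emptyset$ and $i_w\in C_n(r_j)$.} By \eqref{eq:t}, $i_w<R(b_w)\le n$ and $i_w<R(b_w)\le t_w\le r_j(i_w)$. Let $i_w<m\le n$. If $m\le R(b_v)$, then $m\le t_w\le r_j(i_w)$, so the arc at $i_w$ covers $m$. If $m\ge R(b_v)$, then $i_v<m\le t_v\le r_j(i_v)$, so the arc at $i_v$ covers $m$. Thus $A_m(r_j)\ne\emptyset$ for all such $m$, including $m=n$, and $m_n(r_j)\le i_w$.

\emph{Claim 2. Every $v$ of positive height has a child $u$ such that $j_w\ne j_v$ for all $w\in T_u$.} Let $u_1,\dots,u_m$ be the children of $v$, so $\{\theta_0,\dots,\theta_m\}\notin\mathcal L_\beta$. Suppose each $T_{u_q}$ contains a node $w_q$ with $j_{w_q}=j_v=j$. By Claim 1, the numbers $i_v,i_{w_1},\dots,i_{w_m}$ lie in $C_{t_v}(r_j)$, and this set is in $\mathcal L_\beta$ because $A_{t_v}(r_j)\ne\emptyset$. These $m+1$ numbers are distinct, $i_v<\theta_0$, and $i_{w_q}<R(b_{w_q})\le\theta_q$. Lemma~\ref{lem:spread} gives $\{\theta_0,\dots,\theta_m\}\in\mathcal L_\beta$, a contradiction.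

By induction on $d$, if $v$ has height $d$, then $\{j_w:w\in T_v\}$ has at least $d+1$ elements: for $d=0$ it contains $j_v$, and for $d>0$ the child $u$ of Claim 2 contributes $d$ columns, all different from $j_v$. For the root this gives $k+1$ free columns, but $L$ has only $k$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\mathcal M_0=\mathcal M_{\omega,\infty}$ and $\mathcal M_1=\mathcal M_{\omega^2,\omega^2}$. Both lie between $\mathcal C$ and $\mathcal B$ by Proposition~\ref{prop:between}. Proposition~\ref{prop:A} with $\alpha=\omega$, $\beta=\infty$, $\alpha'=\beta'=\omega^2$ gives $\mathcal M_1\not\le^*_w\mathcal M_0$, since $\omega k<\omega^2$. Proposition~\ref{prop:B} with $\alpha=\beta=\omega^2$, $\alpha'=\omega$, $\beta'=\infty$ gives $\mathcal M_0\not\le^*_w\mathcal M_1$.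
\end{proof}

Being incomparable, both degrees are strictly between $\mathcal C$ and $\mathcal B$.

\section{Reductions, antichains and chains}\label{sec:reductions}

Theorem~\ref{thm:more} also needs reductions between the structures $\mathcal M_{\mathcal J}$. Even for $\mathcal J\subseteq\mathcal J'$ there is something to prove: a copy of $\mathcal M_{\mathcal J'}$ contains points outside $X_{\mathcal J}$, and they must be retracted into $X_{\mathcal J}$ as in Proposition~\ref{prop:between}, but now from enumerations, which give only lower bounds for sizes and cannot be taken back. We also allow a relocation of coordinates, to reconcile the menus $\Omega^\alpha_b$ of different ordinals. For injective $\pi:\omega\to\omega$ and $r\in\omega^\omega$ let $r^\pi(\pi(i))=r(i)$ and $r^\pi=0$ off $\operatorname{ran}\pi$; for $x\in G^\omega$ let $x^\pi_{\pi(i)}=x_i$ and $x^\pi=\emptyset$ off $\operatorname{ran}\pi$. Then $\mathrm{rk}(x^\pi)=\mathrm{rk}(x)^\pi$.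

\begin{lemma}\label{lem:reduce}
Let $\mathcal J,\mathcal J'$ be admissible and $\pi:\omega\to\omega$ injective, with $r^\pi\in\mathcal J'$ for all $r\in\mathcal J$. Then $\mathcal M_{\mathcal J}\le^*_w\mathcal M_{\mathcal J'}$.
\end{lemma}

\begin{proof}
A copy of $\mathcal M_{\mathcal J'}$ computes a copy of $\mathcal C$, hence the reals $T_{\mathcal J}$, $\pi$ and $\operatorname{ran}\pi$ of $V$, and enumerations of the sets $N(x')$, $x'\in X_{\mathcal J'}\cap V$. We describe a procedure, computable from these three reals, that turns an enumeration of such an $N(x')$ into an enumeration of $N(x)$ for some $x\in X_{\mathcal J}\cap V$, and that yields $N(x)$ when $x'=x^\pi$ with $x\in X_{\mathcal J}\cap V$. Since $x^\pi\in X_{\mathcal J'}$ by hypothesis, all $N(x)$ are then obtained, and Lemma~\ref{lem:enum} finishes the proof.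

\emph{The procedure.} Output coordinate $i$ listens to input coordinate $\pi(i)$; other input coordinates are ignored. At any time coordinate $i$ is \emph{unstarted} or \emph{started} with a string $\sigma_i$; let $\nu_i$ be the number of ones in $\sigma_i$, and $\nu_i=0$ if $i$ is unstarted. Initially all coordinates are unstarted. The sequence $\nu=(\nu_i)$ is finitely supported, and we keep it in $\mathcal J$; initially $\nu=0^\infty\in\mathcal J$. Membership is decidable: a sequence that vanishes from $M$ on is in $\mathcal J$ iff its restriction to $M$ is in $T_{\mathcal J}$. Read the input one entry at a time; say the entry concerns coordinate $\pi(i)$.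
\begin{itemize}
\item If it is $\langle{>}n\rangle$ and no fact $[\tau]$ has yet been read at $\pi(i)$, output $\langle{>}n'\rangle$ at $i$ for all $n'\le n$.
\item If it is $[\tau]$, where $\tau\supseteq\sigma_i$ in case $i$ is started and $\tau$ has more than $n$ ones for every $\langle{>}n\rangle$ output at $i$ so far, \emph{propose} $\sigma_i:=\tau$. If the resulting $\nu$ is in $\mathcal J$, accept, and output at $i$ the facts $[\tau']$ for $\tau'\subseteq\tau$ and $\langle{>}n\rangle$ for $n<\nu_i$. Otherwise reject and \emph{freeze}: ignore all further input, let each started coordinate output the facts of the finite set with characteristic function $\sigma_i{}^\frown0^\infty$, and each unstarted one the facts of $z$.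
\item In all other cases do nothing.
\end{itemize}
The condition on the number of ones ensures that before a freeze a started coordinate has output only facts $[\tau']$ with $\tau'\subseteq\sigma_i$ and $\langle{>}n\rangle$ with $n<\nu_i$. An unstarted one has output only facts $\langle{>}n\rangle$.

\emph{If a freeze occurs}, all earlier outputs are therefore true of the frozen values, and the output is $N(x)$ for an $x$ that equals $z$ at almost all coordinates, so $x\in V$. Its rank is the value of $\nu$ before the rejected proposal (here $|z|=0$ is used again), so $x\in X_{\mathcal J}$.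

\emph{If no freeze occurs}, coordinate $i$ outputs exactly $N(x'_{\pi(i)})$. For $x'_{\pi(i)}=z$, no $[\tau]$ is ever read, $i$ stays unstarted, and all $\langle{>}n\rangle$ are output. Let $x'_{\pi(i)}=s\in Q$. The facts output before the first $[\tau]$ is read are $\langle{>}n\rangle$ with $n<|s|$, and all strings read are initial segments of $\chi_s$, so $\nu_i\le|s|$ and all outputs are true of $s$. Every initial segment of $\chi_s$ is read at some time, so after any time arbitrarily long ones are read. A long enough one extends the current $\sigma_i$ and has $|s|$ ones, so it is proposed and accepted. Hence $\sigma_i$ exhausts $\chi_s$, $\nu_i=|s|$ eventually, and all of $N(s)$ is output. Thus the output is $N(x)$ for $x_i=x'_{\pi(i)}$, and $x\in V$. For each $M$, $\mathrm{rk}(x){\restriction}M$ eventually equals $\nu{\restriction}M\in T_{\mathcal J}$, so $x\in X_{\mathcal J}$ by closedness.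

\emph{If $x'=x^\pi$ with $x\in X_{\mathcal J}$}, every proposed $\nu$ satisfies $\nu_i\le|x_i|$ for all $i$, so it is in $\mathcal J$ by downward closure. No freeze occurs, and the output is $N(x)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}]
(1) Lemma~\ref{lem:reduce} with $\pi$ the identity gives $\mathcal M_{\mathcal J}\le^*_w\mathcal M_{\rm top}$, and Propositions~\ref{prop:between} and~\ref{prop:notB} give $\mathcal M_{\rm top}<^*_w\mathcal B$. As $\mathcal M_0\sqcup\mathcal M_1$ is the join, it is below $\mathcal M_{\rm top}$.

(2) The second statement is Corollary~\ref{cor:aboveC}. For the first, choose $\pi$ strictly increasing with $\Omega^\alpha_b\subseteq\Omega^{\alpha'}_{\pi(b)}$ and $\Omega^\beta_b\subseteq\Omega^{\beta'}_{\pi(b)}$ for all $b$, omitting a condition whose target is $\infty$; this is possible since $\Omega^\alpha_b$ is a finite subset of $\alpha\subseteq\alpha'$, and likewise for $\beta$. Then $D\in\mathcal L_\alpha$ implies $\pi[D]\in\mathcal L_{\alpha'}$ with the same witnesses, and $D\in\mathcal L_\beta$ implies $\pi[D]\in\mathcal L_{\beta'}$. Let $r\in\mathcal J_{\alpha,\beta}$ and $r'=r^\pi$. Elements of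 $A_n(r')$ and $C_n(r')$ have positive $r'$-value, so they have the form $\pi(i)$, and $i\le\pi(i)$. If $\pi(i)\in A_n(r')$, then $i<n\le r(i)$. So $A_n(r')\subseteq\pi[A_n(r)]$ for all $n$, and therefore $m_n(r')\ge m_n(r)$. If $\pi(i)\in C_n(r')$, then $i\le\pi(i)<n$ and $r(i)>\pi(i)\ge i$; and $i\ge m_n(r)$, for otherwise the arc at $i$ does not cover the uncovered number $m_n(r)$, which gives $r(i)<m_n(r)\le m_n(r')\le\pi(i)$. So $C_n(r')\subseteq\pi[C_n(r)]$. If $A_n(r')\ne\emptyset$, then $A_n(r)\ne\emptyset$, and we conclude $A_n(r')\in\mathcal L_{\alpha'}$ and $C_n(r')\in\mathcal L_{\beta'}$. Thus $r^\pi\in\mathcal J_{\alpha',\beta'}$, and Lemma~\ref{lem:reduce} applies.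

(3) We let the first parameter increase and the second decrease. Put $\alpha_i=\omega^i$ for $1\le i\le m$, $\beta_m=\omega^m$, and $\beta_i=\beta_{i+1}^{\,\omega}$ for $i<m$. All $\beta_i$ are countable limit ordinals, $\beta_1\ge\dots\ge\beta_m$, and $\beta_i\ge\omega^m\ge\alpha_i$. Let $i<j$. Proposition~\ref{prop:A} gives $\mathcal M_{\alpha_j,\beta_j}\not\le^*_w\mathcal M_{\alpha_i,\beta_i}$, since $\omega^ik<\omega^j$ and $\beta_j\ge\alpha_j$. Proposition~\ref{prop:B} gives $\mathcal M_{\alpha_i,\beta_i}\not\le^*_w\mathcal M_{\alpha_j,\beta_j}$, since $\alpha_i\ge\omega$ and $\beta_i=\beta_{i+1}^{\,\omega}\ge\beta_j^{\,\omega}$. The degrees are strictly above $\mathcal C$ by (2). By (1) and (2), $\mathcal M_{\alpha_i,\beta_i}\le^*_w\mathcal M_{\omega^{m+1},\infty}\le^*_w\mathcal M_{\rm top}$, and $\mathcal M_{\omega^{m+1},\infty}\not\le^*_w\mathcal M_{\alpha_i,\beta_i}$ by Proposition~\ref{prop:A}; so they are strictly below $\mathcal M_{\rm top}$.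

(4) For $1\le\gamma<\delta<\omega_1$, part (2) gives $\mathcal M_{\omega^\gamma,\infty}\le^*_w\mathcal M_{\omega^\delta,\infty}$, and Proposition~\ref{prop:A} gives $\mathcal M_{\omega^\delta,\infty}\not\le^*_w\mathcal M_{\omega^\gamma,\infty}$, since $\omega^\gamma k<\omega^{\gamma+1}\le\omega^\delta$ for all $k$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{GMR}
\emph{Generic Muchnik Reducibility},
\texttt{https://sms.wgtn.ac.nz/foswiki/pub/Events/}\allowbreak\texttt{CCS2017/Programme/Miller.pdf}

\end{thebibliography}
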